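\title{A ccc space without remote points in ZFC}

\begin{abstract}
A point of the \v{C}ech--Stone remainder of a space $X$ is remote if it lies in the closure of no nowhere dense subset of $X$. We construct in ZFC a compact zero-dimensional space $K$ of weight at most $2^{2^{\mathfrak d}}$, with every regular uncountable cardinal as a caliber, such that $\omega\times K$ has no remote points. Hence ZFC proves that there is a non-pseudocompact ccc space without remote points. We also prove that if $\mathfrak b=\mathfrak c$, then every non-pseudocompact ccc space of $\pi$-weight at most $\mathfrak c^+$ has a remote point. Under GCH the least $\pi$-weight of a non-pseudocompact ccc space without remote points is therefore $\aleph_3$.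
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are Tychonoff (completely regular and Hausdorff). The \v{C}ech--Stone compactification $\beta X$ of a space $X$ is the compact Hausdorff space that contains $X$ as a dense subspace and to which every continuous function $X\to[0,1]$ extends continuously. Its remainder is $X^*=\beta X\setminus X$. A set $N\subseteq X$ is \emph{nowhere dense} if its closure has empty interior. A point $p\in X^*$ is a \emph{remote point} of $X$ if $p\notin\operatorname{cl}_{\beta X}N$ for every nowhere dense $N\subseteq X$.

A point $x$ of $X$ itself lies in a nowhere dense set, namely $\{x\}$, unless it is isolated. A remote point is a point at infinity that behaves in this respect like an isolated point: it cannot be approached along a thin set. In the discrete space $\omega$ the only nowhere dense set is empty, so every point of $\omega^*$ is remote. At the other extreme, a compact space has no remote points because its remainder is empty, and the ordinal space $\omega_1$ has none because $\beta\omega_1=\omega_1+1$ and the only point of the remainder is in the closure of the nowhere dense set of countable limit ordinals.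 These two examples are \emph{pseudocompact}: every continuous real-valued function on them is bounded. The question of existence is asked for spaces that are not pseudocompact, where an unbounded function provides a sequence of open sets that runs off to infinity.

A space is \emph{ccc} (has the countable chain condition) if every family of pairwise disjoint nonempty open sets is countable. A \emph{$\pi$-base} is a family of nonempty open sets such that every nonempty open set contains one of them. The \emph{$\pi$-weight} is the least size of a $\pi$-base; it is at most the weight, the least size of a base. The following facts are known. Every non-pseudocompact space of countable $\pi$-weight, or more generally with a $\sigma$-locally finite $\pi$-base, has remote points, and so does $\omega\times{}^\kappa2$ for every infinite cardinal $\kappa$, where ${}^\kappa2$ is the Cantor cube. Under CH every separable non-pseudocompact space has remote points, while in the side-by-side Sacks model there is a separable non-pseudocompact space without remote points. Since separable spaces are ccc, it is consistent that some non-pseudocompact ccc space has no remote points. The following problem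 is posed in \cite{d17}.

\begin{quote}
\emph{Does ZFC prove that there is a non-pseudocompact ccc space without remote points?}
\end{quote}

A construction in ZFC has to work under CH, where it cannot produce a separable space, and the spaces $\omega\times{}^\kappa2$ show that size alone does not destroy remote points. One might guess that under CH the chain condition is enough: it reduces the task of avoiding one nowhere dense set to the choice of one function in ${}^\omega\omega$, and CH allows one to diagonalize. This guess is correct for small spaces (Theorem~\ref{thm:B}) and false in general (Theorem~\ref{thm:A}).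

For $g,h\in{}^\omega\omega$ write $g\le^*h$ if $g(n)\le h(n)$ for all but finitely many $n$. The \emph{bounding number} $\mathfrak b$ is the least size of a subset of ${}^\omega\omega$ without a $\le^*$-upper bound. The \emph{dominating number} $\mathfrak d$ is the least size of a set $D\subseteq{}^\omega\omega$ such that every $h$ satisfies $h\le^*x$ for some $x\in D$. One has $\aleph_1\le\mathfrak b\le\mathfrak d\le\mathfrak c=2^{\aleph_0}$, so CH implies $\mathfrak b=\mathfrak c$. A cardinal $\lambda$ is a \emph{caliber} of a space if for every sequence $(O_\xi)_{\xi<\lambda}$ of nonempty open sets there are $\lambda$ many indices $\xi$ whose sets $O_\xi$ have a common point. A space with caliber $\aleph_1$ is ccc, since among $\aleph_1$ nonempty open sets two must meet.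

\begin{theorem}\label{thm:A}
There is a compact zero-dimensional Hausdorff space $K$ of weight at most $2^{2^{\mathfrak d}}$ such that
\begin{enumerate}
\item every regular uncountable cardinal is a caliber of $K$; in particular, $K$ is ccc;
\item $\omega\times K$ is a ccc, locally compact, $\sigma$-compact, non-pseudocompact space without remote points.
\end{enumerate}
Moreover, for every nonempty compact Hausdorff space $L$, including the one-point space, $\beta(\omega\times K\times L)$ is covered by the closures of the closed nowhere dense subsets of $\omega\times K\times L$, so that $\omega\times K\times L$ has no remote points.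
\end{theorem}

The proof uses only ZFC, so the answer to the problem is yes.

\begin{theorem}\label{thm:B}
If $\mathfrak b=\mathfrak c$, then every non-pseudocompact ccc space of $\pi$-weight at most $\mathfrak c^+$ has a remote point.
\end{theorem}

\begin{corollary}\label{cor:sharp}
If $\mathfrak b=\mathfrak c$, $2^{\mathfrak c}=\mathfrak c^+$ and $2^{\mathfrak c^+}=\mathfrak c^{++}$, then the least $\pi$-weight of a non-pseudocompact ccc space without remote points is exactly $\mathfrak c^{++}$. Under GCH it is exactly $\aleph_3$.
\end{corollary}

\begin{proof}
From $\mathfrak b=\mathfrak c$ we get $\mathfrak d=\mathfrak c$, so the space $\omega\times K$ of Theorem~\ref{thm:A} has $\pi$-weight at most $2^{2^{\mathfrak c}}=2^{\mathfrak c^+}=\mathfrak c^{++}$. By Theorem~\ref{thm:B} no such space has $\pi$-weight at most $\mathfrak c^+$. GCH implies the three hypotheses and gives $\mathfrak c^{++}=\aleph_3$.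
\end{proof}

Section~\ref{sec:bound} explains the mechanism behind both theorems. Theorem~\ref{thm:A} is proved in Sections~\ref{sec:constraints}--\ref{sec:three}, and Theorem~\ref{thm:B} in Sections~\ref{sec:boolean} and~\ref{sec:top}; the two proofs are independent. Throughout, $\le$ and $<$ between functions in ${}^\omega\omega$ mean the inequality at \emph{every} $n$, and $\max$ and $+1$ are taken pointwise.

\section{A remote point chooses functions}\label{sec:bound}

Give $\omega+1$ the order topology, so that it is a convergent sequence: each $i<\omega$ is isolated, and the sets $[M,\omega]$ with $M<\omega$ form a base at $\omega$.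

\begin{lemma}\label{lem:bound}
Let $Y$ be a compact Hausdorff space, let $T=\omega\times Y$, let $u\colon T\to\omega+1$ be continuous and let $N=u^{-1}(\omega)$. If $p\in\beta T\setminus\operatorname{cl}_{\beta T}N$, then there are $g\in{}^\omega\omega$ and a neighborhood $W$ of $p$ in $\beta T$ such that $u(n,y)\le g(n)$ for all $(n,y)\in W\cap T$.
\end{lemma}

\begin{proof}
Since $\beta T$ is regular, $p$ has a closed neighborhood $W$ disjoint from $N$. For each $n$ the set $W\cap(\{n\}\times Y)$ is a closed subset of a compact space, hence compact. Its image under $u$ is a compact subset of $\omega+1$ that omits $\omega$, that is, a compact subset of the discrete space $\omega$, and so it is finite. Let $g(n)<\omega$ be an upper bound of this image.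
\end{proof}

Suppose that $(u_s)_{s\in E}$ is a family of such functions and that every $u_s^{-1}(\omega)$ is nowhere dense. A remote point $p$ then assigns a function $g(s)\in{}^\omega\omega$ to each $s$. Finitely many neighborhoods of $p$ have a common point in the dense set $T$, so any finitely many of the sets
\[
\{(n,y)\in T: u_s(n,y)\le g(s)(n)\}
\]
intersect. Each of these sets alone can be made large: on level $n$ the sets $\{y:u_s(n,y)\le i\}$ increase with $i$ and have dense union. The issue is whether the functions $g(s)$ can be chosen for all $s$ at once. To prove Theorem~\ref{thm:A} we build a family for which every assignment $g$ produces three sets with empty intersection. To prove Theorem~\ref{thm:B} we build an assignment that works.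

\section{Spaces defined by constraints}\label{sec:constraints}

The direct way to obtain many functions $u_s$ is to take them as coordinates, and the direct way to make finitely many sets $\{u_s\le g(s)\}$ have empty intersection is to forbid that the corresponding coordinates are all small.

\begin{definition}\label{def:system}
A \emph{constraint system} is a triple $(E,\mathcal T,f)$, where $E$ is a nonempty set, $\mathcal T$ is a family of nonempty finite subsets of $E$, and $f\colon\mathcal T\to{}^\omega\omega$. Its space is
\[
K(E,\mathcal T,f)=\Bigl\{k\in(\omega+1)^{E\times\omega}:\ \max_{s\in\tau}k(s,n)\ge f(\tau)(n)\text{ for all }\tau\in\mathcal T,\ n\in\omega\Bigr\}.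
\]
The system is \emph{dominating} if for every $g\colon E\to{}^\omega\omega$ there is $\tau\in\mathcal T$ with $f(\tau)>g(s)$ for all $s\in\tau$.
\end{definition}

Fix a system and write $K$ for its space. The inequality for a pair $(\tau,n)$ fails exactly when $k(s,n)\in\{i:i<f(\tau)(n)\}$ for all $s\in\tau$. A finite subset of $\omega$ is clopen in $\omega+1$ and $\tau$ is finite, so each inequality defines a clopen subset of the product. Hence $K$ is closed in $(\omega+1)^{E\times\omega}$, and it is a compact zero-dimensional Hausdorff space of weight at most $|E|\cdot\aleph_0$.

The value $\omega$ acts as a wild card: the inequality for $(\tau,n)$ holds as soon as $k(s,n)=\omega$ for one $s\in\tau$. To use this, let $q$ be a function from a subset of $E\times\omega$ into $\omega$, and let $\bar q\in(\omega+1)^{E\times\omega}$ extend $q$ by the value $\omega$ at all coordinates outside $\operatorname{dom}q$. Call $q$ \emph{admissible} if $\max_{s\in\tau}q(s,n)\ge f(\tau)(n)$ whenever $\tau\in\mathcal T$ and $\tau\times\{n\}\subseteq\operatorname{dom}q$. If $\tau\times\{n\}\not\subseteq\operatorname{dom}q$, then $\bar q$ takes the value $\omega$ on $\tau\times\{n\}$. Therefore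
\begin{equation}\label{eq:fill}
\bar q\in K\quad\text{if and only if}\quad q\text{ is admissible.}
\end{equation}
A \emph{condition} is an admissible $q$ with finite domain. For a condition $q$ the set $[q]=\{k\in K:q\subseteq k\}$ is clopen in $K$, since the values of $q$ are isolated points of $\omega+1$, and it is nonempty, since it contains $\bar q$. The empty condition shows that $K\ne\emptyset$. The next lemma says that the sets $[q]$ form a $\pi$-base, with freedom in the choice of the domain.

\begin{lemma}\label{lem:dense}
Let $O\subseteq K$ be nonempty and open. There is a finite set $d_0\subseteq E\times\omega$ such that for every finite $d$ with $d_0\subseteq d\subseteq E\times\omega$ there is a condition $q$ with $\operatorname{dom}q=d$ and $[q]\subseteq O$.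
\end{lemma}

\begin{proof}
Pick $k\in O$. By the definition of the product topology there are a finite $d_0\subseteq E\times\omega$ and $M_0<\omega$ such that $O$ contains every $k'\in K$ that satisfies, for all $(s,n)\in d_0$: $k'(s,n)=k(s,n)$ if $k(s,n)<\omega$, and $k'(s,n)\ge M_0$ if $k(s,n)=\omega$. Let $d\supseteq d_0$ be finite. Only finitely many pairs $(\tau,n)$ satisfy $\tau\times\{n\}\subseteq d$, so there is $M$ with $M_0\le M<\omega$ and $M\ge f(\tau)(n)$ for all of them. For $(s,n)\in d$ let $q(s,n)=k(s,n)$ if $k(s,n)<\omega$, and $q(s,n)=M$ otherwise.

Let $\tau\times\{n\}\subseteq d$. If $k(s,n)<\omega$ for all $s\in\tau$, then $q$ agrees with $k$ on $\tau\times\{n\}$ and inherits the inequality from $k\in K$. Otherwise $q(s,n)=M\ge f(\tau)(n)$ for some $s\in\tau$. So $q$ is a condition. Every $k'\in[q]$ has the property that defines $d_0$ and $M_0$, so $[q]\subseteq O$.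
\end{proof}

\begin{proposition}\label{prop:noremote}
Let $(E,\mathcal T,f)$ be a dominating constraint system with space $K$, let $L$ be a nonempty compact Hausdorff space, and let $T=\omega\times K\times L$. For $s\in E$ the set
\[
N_s=\{(n,k,l)\in T:k(s,n)=\omega\}
\]
is closed and nowhere dense in $T$, and $\beta T=\bigcup_{s\in E}\operatorname{cl}_{\beta T}N_s$. The space $T$ is not pseudocompact and has no remote points.
\end{proposition}

\begin{proof}
The function $(n,k,l)\mapsto n$ is continuous and unbounded, so $T$ is not pseudocompact. The function $u_s(n,k,l)=k(s,n)$ is continuous, since it is a coordinate map on each of the clopen levels $\{n\}\times K\times L$. So $N_s=u_s^{-1}(\omega)$ is closed. A nonempty open subset of $T$ contains a set $\{n\}\times O\times O'$ with $O\subseteq K$ and $O'\subseteq L$ nonempty and open. Lemma~\ref{lem:dense} gives a condition $q$ with $[q]\subseteq O$ and $(s,n)\in\operatorname{dom}q$. Then $\{n\}\times[q]\times O'$ is nonempty and disjoint from $N_s$. So $N_s$ has empty interior.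

Suppose that $p\in\beta T$ lies in no $\operatorname{cl}_{\beta T}N_s$. Lemma~\ref{lem:bound}, applied to $Y=K\times L$ and $u_s$, gives $g(s)\in{}^\omega\omega$ and a neighborhood $W_s$ of $p$ with $k(s,n)\le g(s)(n)$ for all $(n,k,l)\in W_s\cap T$. Since the system is dominating, there is $\tau\in\mathcal T$ with $f(\tau)>g(s)$ for all $s\in\tau$. The set $\bigcap_{s\in\tau}W_s$ is a neighborhood of $p$, because $\tau$ is finite, so it contains a point $(n,k,l)$ of $T$. Then
\[
\max_{s\in\tau}k(s,n)\le\max_{s\in\tau}g(s)(n)<f(\tau)(n),
\]
which contradicts $k\in K$.
\end{proof}

It remains to find a dominating system whose space is ccc. The two demands pull in opposite directions: domination asks for many constraints, and the chain condition asks that conditions rarely conflict.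

\section{Two levels: domination without the chain condition}\label{sec:two}

Two observations show what a dominating system needs. First, testing the definition on constant maps $g$ shows that every $h\in{}^\omega\omega$ lies below some $f(\tau)$, so there are at least $\mathfrak d$ constraints. Second, if all members of $\mathcal T$ are singletons, then the system is not dominating: let $g(s)=f(\{s\})$ whenever $\{s\}\in\mathcal T$. The map $g$ may depend on $s$, and a coordinate that knows its only constraint can meet it. A constraint must involve at least two coordinates, neither of which determines it.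

Fix a set $D\subseteq{}^\omega\omega$ of size $\mathfrak d$ that is \emph{cofinal}: for every $h\in{}^\omega\omega$ there is $x\in D$ with $h\le x$. To obtain $D$, take a family $D_0$ of size $\mathfrak d$ as in the definition of $\mathfrak d$ and let $D=\{x+j:x\in D_0,\ j<\omega\}$. If $h(n)\le x(n)$ for all $n\ge n_0$, then $h\le x+j$ for any $j\ge\max_{n<n_0}h(n)$. Put
\[
P=D,\qquad Q={}^PD,\qquad R={}^{P\times Q}D .
\]
Since $2\le\mathfrak d\le 2^\kappa$ gives $\mathfrak d^\kappa=2^\kappa$ for $\kappa\ge\mathfrak d$, we have $|P|=\mathfrak d$, $|Q|=2^{\mathfrak d}$ and $|R|=2^{2^{\mathfrak d}}$. The three sets are pairwise disjoint, because their elements are functions with domains $\omega$, $P$ and $P\times Q$, respectively. The set $R$ is not needed until the next section.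

\begin{example}\label{ex:two}
Let $E_2=P\cup Q$, let $\mathcal T_2$ consist of the pairs $\{x,y\}$ with $x\in P$ and $y\in Q$, and let $f_2(\{x,y\})=y(x)$. Let $K_2$ be the space of this system; its weight is at most $2^{\mathfrak d}$.

\emph{The system is dominating.} Let $g\colon E_2\to{}^\omega\omega$ be given. We need $y(x)>g(x)$ and $y(x)>g(y)$. The first inequality can be arranged for all $x$ at once, because $y$ is a function of $x$. The second looks circular, since $g(y)$ is known only after $y$ is chosen, but $x$ is still free at that moment and can carry the bound. So choose first $y\in Q$ with $y(x)\ge\max\{g(x),x\}+1$ for all $x\in P$, and then $x\in P$ with $x\ge g(y)$. Both choices are possible since $D$ is cofinal. Now $y(x)>g(x)$ and $y(x)>x\ge g(y)$. By Proposition~\ref{prop:noremote}, $\omega\times K_2$ has no remote points.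

\emph{The space $K_2$ is not ccc.} Take $x_0,x_1\in D$ with $x_0(0)<x_1(0)$ and let $c=x_0(0)$. For $x\in P$ define $y_x\in Q$ by $y_x(x)=x_0$ and $y_x(x')=x_1$ for $x'\ne x$. Let $q_x$ be the function with domain $\{(x,0),(y_x,0)\}$ and constant value $c$. It is a condition, since $f_2(\{x,y_x\})(0)=c$. If $x\ne x'$ and $k\in[q_x]\cap[q_{x'}]$, then $\max\{k(x',0),k(y_x,0)\}=c<x_1(0)=f_2(\{x',y_x\})(0)$, which is impossible. So the sets $[q_x]$ are $\mathfrak d$ many pairwise disjoint nonempty open sets.
\end{example}

The cause of the failure is visible. The conditions $q_x$ and $q_{x'}$ have disjoint domains, but their union decides both coordinates of the constraint $\{x',y_x\}$, which neither of them decides alone.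

\section{Three levels: proof of Theorem~\ref{thm:A}}\label{sec:three}

We need a system in which the union of a typical large family of conditions decides no constraint that is not already decided by one of them. Typical families are described by the \emph{$\Delta$-system lemma}: if $\lambda$ is a regular uncountable cardinal and $(A_\xi)_{\xi<\lambda}$ are finite sets, then there are $\Gamma\subseteq\lambda$ of size $\lambda$ and a set $A$, the root, with $A_\xi\cap A_\eta=A$ for all distinct $\xi,\eta\in\Gamma$.

Let the coordinates be the edges of a graph, and let each condition decide the edges inside a finite set $A_\xi$ of vertices. In a $\Delta$-system, an edge that joins $A_\xi\setminus A$ to $A_\eta\setminus A$ for $\xi\ne\eta$ is decided by no condition and can receive the value $\omega$. A constraint made of two edges $\{x,y\}$ and $\{y,z\}$ is still unsafe, since $y$ may lie in the root while $x$ and $z$ lie in different sets $A_\xi$. In that situation the third edge $\{x,z\}$ is undecided. So the constraints should be triangles.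

Call the elements of $P\cup Q\cup R$ \emph{vertices}. An \emph{edge} is a two-element set of vertices that lie in different ones of the sets $P,Q,R$, and $E$ is the set of all edges; thus $|E|=|R|=2^{2^{\mathfrak d}}$. For a set $A$ of vertices let $E[A]=\{s\in E:s\subseteq A\}$. A \emph{triangle} is a set $t=\{x,y,z\}$ with $x\in P$, $y\in Q$, $z\in R$; it has the three edges $E[t]=\{\{x,y\},\{x,z\},\{y,z\}\}$, which determine $t$ as their union. Let
\[
\mathcal T=\{E[t]:t\text{ is a triangle}\},\qquad f(E[\{x,y,z\}])=z(x,y)\in D,
\]
and let $K=K(E,\mathcal T,f)$. By Section~\ref{sec:constraints}, $K$ is a nonempty compact zero-dimensional Hausdorff space of weight at most $2^{2^{\mathfrak d}}$.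

Domination now costs one more level. Three functions have to be beaten, and each vertex takes care of the opposite edge. A vertex that is chosen early must anticipate the later ones, which is why it is a function of them, and the bounds are passed on along $x\le y(x)<z(x,y)$.

\begin{lemma}\label{lem:dominating}
The system $(E,\mathcal T,f)$ is dominating.
\end{lemma}

\begin{proof}
Let $g\colon E\to{}^\omega\omega$. Using that $D$ is cofinal, choose in this order
\begin{itemize}
\item $z\in R$ with $z(x',y')\ge\max\{g(\{x',y'\}),\,y'(x')\}+1$ for all $(x',y')\in P\times Q$;
\item $y\in Q$ with $y(x')\ge\max\{g(\{x',z\}),\,x'\}$ for all $x'\in P$;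
\item $x\in P$ with $x\ge g(\{y,z\})$.
\end{itemize}
Then
\[
z(x,y)>g(\{x,y\}),\qquad z(x,y)>y(x)\ge g(\{x,z\}),\qquad z(x,y)>y(x)\ge x\ge g(\{y,z\}).
\]
So $\tau=E[\{x,y,z\}]$ satisfies $f(\tau)>g(s)$ for all $s\in\tau$.
\end{proof}

\begin{lemma}\label{lem:caliber}
Every regular uncountable cardinal $\lambda$ is a caliber of $K$.
\end{lemma}

\begin{proof}
Let $O_\xi$ $(\xi<\lambda)$ be nonempty open subsets of $K$. Every finite subset of $E\times\omega$ is contained in a finite set of the form $E[A']\times m$, with $A'$ a finite set of vertices and $m=\{0,\dots,m-1\}$. So Lemma~\ref{lem:dense} gives conditions $q_\xi$ with $\operatorname{dom}q_\xi=E[A_\xi]\times m_\xi$, $A_\xi$ finite, and $[q_\xi]\subseteq O_\xi$. Apply the $\Delta$-system lemma to the sets $A_\xi$ and let $A$ be the root. There are only countably many pairs consisting of a number $m$ and a function $E[A]\times m\to\omega$, and $\lambda$ is regular and uncountable. Hence there are $\Gamma\subseteq\lambda$ of size $\lambda$ and $m<\omega$ such that $A_\xi\cap A_\eta=A$ for distinct $\xi,\eta\in\Gamma$, $m_\xi=m$ for $\xi\in\Gamma$, and the restrictions $q_\xi\restriction(E[A]\times m)$, $\xi\in\Gamma$, coincide.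

For distinct $\xi,\eta\in\Gamma$ we have $E[A_\xi]\cap E[A_\eta]=E[A_\xi\cap A_\eta]=E[A]$, so $q=\bigcup_{\xi\in\Gamma}q_\xi$ is a function. We show that $q$ is admissible. Let $t$ be a triangle with $E[t]\times\{n\}\subseteq\operatorname{dom}q$. Then $n<m$, and each edge of $t$ is contained in $A_\xi$ for some $\xi\in\Gamma$. We claim that $t\subseteq A_\xi$ for a single $\xi\in\Gamma$. If $t\subseteq A$, any $\xi$ will do. Otherwise take a vertex $w\in t\setminus A$. It belongs to an edge of $t$, hence to some $A_\xi$, and to only one, since it is outside the root. Each of the two edges of $t$ through $w$ is contained in some $A_\eta$, and $w\in A_\eta$ forces $\eta=\xi$. These two edges cover $t$, so $t\subseteq A_\xi$. Now $E[t]\times\{n\}\subseteq\operatorname{dom}q_\xi$, and the inequality for $(E[t],n)$ holds because $q_\xi$ is admissible.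

By \eqref{eq:fill}, $\bar q\in K$, and $\bar q\in\bigcap_{\xi\in\Gamma}[q_\xi]\subseteq\bigcap_{\xi\in\Gamma}O_\xi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Part (1) is Lemma~\ref{lem:caliber}. The space $\omega\times K$ is the union of the countably many compact open levels $\{n\}\times K$, so it is locally compact and $\sigma$-compact. It is ccc, because of uncountably many pairwise disjoint nonempty open sets, uncountably many would meet one level, which is a copy of $K$. The remaining statements follow from Lemma~\ref{lem:dominating} and Proposition~\ref{prop:noremote}; for part (2) take a one-point space $L$.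
\end{proof}

\section{Arrays in ccc Boolean algebras}\label{sec:boolean}

We turn to Theorem~\ref{thm:B} and first solve the problem of choosing the functions in algebraic form. Let $B$ be a complete Boolean algebra, with complement written $-b$. We use the distributive law $b\wedge\sup S=\sup\{b\wedge s:s\in S\}$. Assume that $B$ is ccc, that is, every set of nonzero elements with pairwise meets $0$ is countable. Fix a partition of unity $\{e_n:n<\omega\}$: the $e_n$ are nonzero, $e_n\wedge e_m=0$ for $n\ne m$, and $\sup_ne_n=1$. The $e_n$ play the role of the levels.

An \emph{array in} $C\subseteq B$ is a family $a=(a_{n,i})_{n,i<\omega}$ of elements of $C$ with $a_{n,i}\le a_{n,i+1}$ and $\sup_ia_{n,i}=e_n$. This is the algebraic form of the sets $\{u\le i\}$ on level $n$ in Section~\ref{sec:bound}. For $g\in{}^\omega\omega$ let $a[g]=\sup_na_{n,g(n)}$; by distributivity $a[g]\wedge e_n=a_{n,g(n)}$. Call $v\in B$ \emph{large} if $v\wedge e_n\ne0$ for all but finitely many $n$, and write $v\le^*b$ if $v\wedge e_n\le b$ for all but finitely many $n$.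

\begin{proposition}\label{prop:arrays}
Assume $\mathfrak b=\mathfrak c$ and $|B|\le\mathfrak c^+$. Then one can assign to each array $a$ in $B$ a function $g_a\in{}^\omega\omega$ so that every finite meet of elements $a[g_a]$ is large.
\end{proposition}

Consider first the case $|B|\le\mathfrak c$. There are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ arrays; list them without repetition as $a^\xi$, $\xi<\mu$, for a cardinal $\mu\le\mathfrak c$. Suppose that the functions $g_{a^\eta}$ for $\eta<\xi$ are chosen so that $t_F=\bigwedge_{\eta\in F}a^\eta[g_{a^\eta}]$ is large for every finite $F\subseteq\xi$. If $t_F\wedge e_n\ne0$, then by distributivity $t_F\wedge a^\xi_{n,i}\ne0$ for some $i$; call such a number $h_F(n)$, and let $h_F(n)=0$ for the finitely many other $n$. There are fewer than $\mathfrak c=\mathfrak b$ sets $F$, so some $g_{a^\xi}$ is a $\le^*$-upper bound of all $h_F$. Then every $t_F\wedge a^\xi[g_{a^\xi}]$ is large, and the recursion continues.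

For $|B|=\mathfrak c^+$ this breaks down, since after $\mathfrak c$ steps there are $\mathfrak c$ many functions $h_F$, and they need not be bounded. The remedy is to write $B$ as the union of a chain of subalgebras of size at most $\mathfrak c$ and to replace the $\mathfrak c$ many requirements that come from an earlier subalgebra $C$ by a single one. For this we approximate an element of $B$ from above by the least element of $C$ over it. The chain condition guarantees that small subalgebras contain such least elements.

\begin{lemma}\label{lem:sup}
Every $S\subseteq B$ has a countable subset with the same supremum.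
\end{lemma}

\begin{proof}
By Zorn's lemma take a maximal set $Z$ of nonzero elements with pairwise meets $0$, each of which lies below some member of $S$. It is countable. Choose for each $z\in Z$ an $s_z\in S$ above it, and let $b=\sup_{z\in Z}s_z\le\sup S$. If $s\wedge-b\ne0$ for some $s\in S$, then $s\wedge-b$ could be added to $Z$. So $s\le b$ for all $s\in S$, and $b=\sup S$.
\end{proof}

A \emph{$\sigma$-complete subalgebra} is a set $C\subseteq B$ that is closed under complements and under suprema, computed in $B$, of countable subsets. By Lemma~\ref{lem:sup} it is closed under all suprema, and by taking complements under all infima. So for $b\in B$ the element $\pi_C(b)=\inf\{c\in C:c\ge b\}$ belongs to $C$ and is the least element of $C$ above $b$. The map $\pi_C$ is monotone.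

\begin{lemma}\label{lem:proj}
Let $C$ be a $\sigma$-complete subalgebra, $\pi=\pi_C$, $c\in C$ and $b,b_i\in B$ $(i<\omega)$.
\begin{enumerate}
\item[(i)] If $c\wedge\pi(b)\ne0$, then $c\wedge b\ne0$.
\item[(ii)] $\pi(b\wedge c)=\pi(b)\wedge c$.
\item[(iii)] $\pi(\sup_ib_i)=\sup_i\pi(b_i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $c\wedge b=0$, then $b\le-c\in C$, so $\pi(b)\le-c$. (ii) The element $\pi(b)\wedge c$ is in $C$ and above $b\wedge c$, which gives $\le$. Conversely $b\le(b\wedge c)\vee-c\le\pi(b\wedge c)\vee-c\in C$, so $\pi(b)\le\pi(b\wedge c)\vee-c$ and $\pi(b)\wedge c\le\pi(b\wedge c)$. (iii) Monotonicity gives $\ge$. The right side is in $C$ and above every $b_i$, which gives $\le$.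
\end{proof}

Here is the single requirement. Let $V\subseteq C$ be the set of meets built so far from arrays in $C$; it is closed under finite meets and consists of large elements. Let $t\in B$ be a new meet. If \emph{one} $w\in V$ satisfies $w\le^*\pi_C(t)$, then $v\wedge t$ is large for \emph{every} $v\in V$, by (i) applied to the large element $v\wedge w$. To preserve this requirement when a new array $a$ arrives, we project $a$ to an array $a'$ in $C$, for which $g_{a'}$ has already been chosen.

\begin{proof}[Proof of Proposition~\ref{prop:arrays}]
\emph{The chain.} Let $B=\{b_\alpha:\alpha<\mathfrak c^+\}$, with repetitions allowed, and let $C_\alpha$ be the least $\sigma$-complete subalgebra containing all $e_n$ and all $b_\beta$ with $\beta<\alpha$. The $C_\alpha$ increase. Each $C_\alpha$ is obtained from at most $\mathfrak c$ generators in $\omega_1$ steps, where each step adds complements and suprema of countable sets; as $\mathfrak c^{\aleph_0}=\mathfrak c$, we get $|C_\alpha|\le\mathfrak c$. Let $\mathcal A_\alpha$ be the set of arrays in $C_\alpha$, so $|\mathcal A_\alpha|\le\mathfrak c^{\aleph_0}=\mathfrak c$. An array has countably many entries and $\mathfrak c^+$ is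 regular and uncountable, so every array in $B$ belongs to some $\mathcal A_\alpha$. If $\operatorname{cf}\alpha>\omega$, then every countable subset of $\bigcup_{\beta<\alpha}C_\beta$ is contained in one $C_\beta$. Hence this union is a $\sigma$-complete subalgebra, it equals $C_\alpha$, and $\mathcal A_\alpha=\bigcup_{\beta<\alpha}\mathcal A_\beta$.

We define $g_a$ by recursion on the least $\alpha$ with $a\in\mathcal A_\alpha$. Once $g_a$ is defined for all $a\in\mathcal A_\alpha$, let $V_\alpha$ be the set of all finite meets of elements $a[g_a]$ with $a\in\mathcal A_\alpha$, including the empty meet $1$. Then $V_\alpha\subseteq C_\alpha$, the set $V_\alpha$ is closed under finite meets, and $V_\beta\subseteq V_\alpha$ for $\beta\le\alpha$. The inductive claim is that \emph{every element of $V_\alpha$ is large}. This proves the proposition, since every finite meet of elements $a[g_a]$ lies in some $V_\alpha$.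

\emph{The case $\alpha=0$.} The set $\{\sup_{n\in S}e_n:S\subseteq\omega\}$ is closed under complements and suprema, so it equals $C_0$. Its only elements below $e_n$ are $0$ and $e_n$. For $a\in\mathcal A_0$ and each $n$ some $a_{n,i}$ is nonzero, hence equal to $e_n$; let $g_a(n)$ be the least such $i$. Then $a[g_a]=1$ and $V_0=\{1\}$.

\emph{The case $\operatorname{cf}\alpha>\omega$.} There are no new arrays, and $V_\alpha=\bigcup_{\beta<\alpha}V_\beta$.

\emph{The case that $\alpha$ is a successor or a limit of cofinality $\omega$.} Choose $\beta_0\le\beta_1\le\cdots<\alpha$ such that every $\beta<\alpha$ is at most some $\beta_j$; the sequence is constant if $\alpha$ is a successor. In the limit case there is no last earlier subalgebra, so we project to countably many of them. Write $\pi_j=\pi_{C_{\beta_j}}$. List the new arrays, the members of $\mathcal A_\alpha\setminus\bigcup_j\mathcal A_{\beta_j}$, without repetition as $a^\xi$, $\xi<\mu$, where $\mu\le\mathfrak c$ is a cardinal. We choose $g_{a^\xi}$ by recursion on $\xi$ so that the meets $t_F=\bigwedge_{\eta\in F}a^\eta[g_{a^\eta}]$, with $t_\emptyset=1$, satisfy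
\begin{equation}\label{eq:star}\tag{$*$}
\text{for all finite }F\subseteq\mu\text{ and }j<\omega\text{ there is }w\in V_{\beta_j}\text{ with }w\le^*\pi_j(t_F).
\end{equation}
For $F=\emptyset$ take $w=1$. Let $\xi<\mu$, assume \eqref{eq:star} for all finite $F\subseteq\xi$, and write $a=a^\xi$. Fix a finite $F\subseteq\xi$ and $j<\omega$, let $t=t_F$, and take $w\in V_{\beta_j}$ with $w\le^*\pi_j(t)$. By distributivity and Lemma~\ref{lem:proj}(iii) and (ii),
\[
\sup_i\pi_j(t\wedge a_{n,i})=\pi_j(t\wedge e_n)=\pi_j(t)\wedge e_n .
\]
These projections fill only the part of $e_n$ below $\pi_j(t)$, so we add the rest of $e_n$ and put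
\[
a'_{n,i}=\pi_j(t\wedge a_{n,i})\vee\bigl(e_n\wedge-\pi_j(t)\bigr)\in C_{\beta_j}.
\]
The $a'_{n,i}$ increase with $i$ and $\sup_ia'_{n,i}=e_n$, so $a'\in\mathcal A_{\beta_j}$ and $g_{a'}$ is already defined. Let $h_{F,j}=g_{a'}$ and $w_{F,j}=w\wedge a'[g_{a'}]\in V_{\beta_j}$. Since $\pi_j(t\wedge a_{n,i})\le\pi_j(t)$, we have $\pi_j(t)\wedge a'_{n,i}=\pi_j(t\wedge a_{n,i})$. So for every $n$ with $w\wedge e_n\le\pi_j(t)$, that is, for all but finitely many $n$,
\begin{equation}\label{eq:step}
w_{F,j}\wedge e_n=w\wedge e_n\wedge a'_{n,h_{F,j}(n)}\le\pi_j\bigl(t_F\wedge a_{n,h_{F,j}(n)}\bigr).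
\end{equation}
The number of pairs $(F,j)$ is at most $\max\{|\xi|,\aleph_0\}<\mathfrak c=\mathfrak b$, so there is $g_a\in{}^\omega\omega$ with $h_{F,j}\le^*g_a$ for all of them. This is the only use of $\mathfrak b=\mathfrak c$. If $h_{F,j}(n)\le g_a(n)$, then $a_{n,h_{F,j}(n)}\le a_{n,g_a(n)}\le a[g_a]$. With \eqref{eq:step} and the monotonicity of $\pi_j$ this gives $w_{F,j}\le^*\pi_j(t_F\wedge a[g_a])=\pi_j(t_{F\cup\{\xi\}})$. So \eqref{eq:star} holds for all finite subsets of $\xi+1$. A finite subset of a limit ordinal is contained in a smaller ordinal, so nothing has to be checked at limit steps.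

It remains to verify the inductive claim for $\alpha$. An element of $V_\alpha$ is a meet over finitely many new arrays and finitely many old ones, and the old ones lie in a single $\mathcal A_{\beta_j}$. So it has the form $v\wedge t_F$ with $v\in V_{\beta_j}$. By \eqref{eq:star} take $w\in V_{\beta_j}$ with $w\le^*\pi_j(t_F)$. The element $v\wedge w\in V_{\beta_j}$ is large. For all but finitely many $n$, the element $c=v\wedge w\wedge e_n$ of $C_{\beta_j}$ is therefore nonzero and below $\pi_j(t_F)$. Lemma~\ref{lem:proj}(i) gives $c\wedge t_F\ne0$, hence $v\wedge t_F\wedge e_n\ne0$.
\end{proof}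

The bound $|B|\le\mathfrak c^+$ was used to keep every $C_\alpha$ of size at most $\mathfrak c$, so that at each stage the new arrays form a list all of whose proper initial segments have size below $\mathfrak b$.

\section{From arrays to a remote point: proof of Theorem~\ref{thm:B}}\label{sec:top}

Assume $\mathfrak b=\mathfrak c$, and let $X$ be a non-pseudocompact ccc space of $\pi$-weight at most $\mathfrak c^+$. An open set $V$ is \emph{regular open} if $V=\operatorname{int}\operatorname{cl}V$; the interior of any closed set is regular open. Ordered by inclusion, the regular open sets form a complete Boolean algebra $RO(X)$ in which $V\wedge V'=V\cap V'$, the supremum of a family $\mathcal V$ is $\operatorname{int}\operatorname{cl}\bigcup\mathcal V$, and $0=\emptyset$.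

\emph{The levels.} Since $X$ is not pseudocompact, there are a continuous unbounded $\varphi\colon X\to[0,\infty)$ and numbers $r_n\in\varphi[X]$ with $r_{n+1}>r_n+2$. Let $I_n=(r_n-\frac12,r_n+\frac12)$ and $U_n=\operatorname{int}\operatorname{cl}\varphi^{-1}(I_n)$. The set $U_n$ is regular open, it contains the nonempty open set $\varphi^{-1}(I_n)$, and $U_n\subseteq\varphi^{-1}(\overline{I_n})$. In particular the $U_n$ are pairwise disjoint. Take continuous $\theta_n\colon\mathbb R\to[0,1]$ with $\theta_n=1$ on $\overline{I_n}$ and $\theta_n=0$ outside $(r_n-1,r_n+1)$, and let $\psi_n=\theta_n\circ\varphi$. Then $\psi_n=1$ on $U_n$, and the sets $\{\psi_n\ne0\}\subseteq\varphi^{-1}(r_n-1,r_n+1)$ are pairwise disjoint. For $x\in X$ the open neighborhood $G_x=\{\varphi<\varphi(x)+1\}$ meets only finitely many of the sets $\{\psi_n\neq0\}$, because $r_n\to\infty$.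

\emph{The algebra.} Let $e=\operatorname{int}\operatorname{cl}\bigcup_nU_n$, $B=\{V\in RO(X):V\subseteq e\}$ and $e_n=U_n$. Then $B$ is a complete Boolean algebra with largest element $e$, and with suprema and meets of two elements computed as in $RO(X)$. It is ccc since $X$ is, and $\{e_n:n<\omega\}$ is a partition of unity. Let $\mathcal U$ be a $\pi$-base of size at most $\mathfrak c^+$ and $S=\{\operatorname{int}\operatorname{cl}U:U\in\mathcal U\}\cap B$. Every nonzero $V\in B$ contains some $U\in\mathcal U$, and then $\emptyset\ne\operatorname{int}\operatorname{cl}U\subseteq V$; so every nonzero element of $B$ lies above a nonzero element of $S$. It follows that each $V\in B$ is the supremum $V'$ of the elements of $S$ below it, since otherwise a nonzero element of $S$ below $V\wedge-V'$ would also be below $V'$. By Lemma~\ref{lem:sup}, $V$ is the supremum of a countable subset of $S$. Every countable subset of $\mathfrak c^+$ is bounded, so $(\mathfrak c^+)^{\aleph_0}\le\mathfrak c^+\cdot\mathfrak c^{\aleph_0}=\mathfrak c^+$, and $|B|\le\mathfrak c^+$.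

\emph{The point.} Let $a\mapsto g_a$ be as in Proposition~\ref{prop:arrays}, and let $F_a=\bigcup_na_{n,g_a(n)}\subseteq X$. Since $a_{m,i}\subseteq U_m$ and the $U_m$ are disjoint, $F_a\cap U_n=a_{n,g_a(n)}=a[g_a]\wedge e_n$. For arrays $a^1,\dots,a^r$ this gives
\[
F_{a^1}\cap\dots\cap F_{a^r}\cap U_n=a^1[g_{a^1}]\wedge\dots\wedge a^r[g_{a^r}]\wedge e_n,
\]
which is nonempty for all but finitely many $n$. Hence the sets $F_a$ together with the tails $H_n=\bigcup_{m\ge n}U_m$ have the finite intersection property, and by compactness there is
\[
p\in\bigcap_a\operatorname{cl}_{\beta X}F_a\ \cap\ \bigcap_n\operatorname{cl}_{\beta X}H_n .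
\]
If $x\in X$, then $G_x$ meets only finitely many $U_m$, so $G_x\cap H_n=\emptyset$ for large $n$, and $x\notin\operatorname{cl}_XH_n=X\cap\operatorname{cl}_{\beta X}H_n$. Thus $p\in X^*$.

\emph{The point is remote.} Let $N\subseteq X$ be nowhere dense. Replacing $N$ by its closure in $X$, we may assume that it is closed. We want an array $a$ with $\operatorname{cl}_{\beta X}F_a\cap\operatorname{cl}_{\beta X}N=\emptyset$. Disjointness of $F_a$ and $N$ in $X$ does not give this; we need a continuous function that is $0$ on $F_a$ and $1$ on $N$, and we need it whatever $g_a$ turns out to be. So we build the array from pieces that come with such functions. Call a nonempty regular open set $V$ \emph{good} if some continuous $h\colon X\to[0,1]$ is $0$ on $V$ and $1$ on $N$.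

Every nonempty open set $O$ contains a good set. Indeed, $O\setminus N$ is open and nonempty; pick $x\in O\setminus N$ and, by complete regularity, a continuous $h'\colon X\to[0,1]$ with $h'(x)=0$ and $h'=1$ outside $O\setminus N$. The set $V=\operatorname{int}\operatorname{cl}\{h'<\frac13\}$ is regular open, contains $x$, and satisfies $V\subseteq\{h'\le\frac13\}\subseteq O$. The function $h=\min\{1,\max\{0,3h'-1\}\}$ is $0$ where $h'\le\frac13$ and $1$ where $h'=1$, so it witnesses that $V$ is good.

For each $n$ take a maximal family of pairwise disjoint good subsets of $U_n$. It is nonempty, it is countable since $X$ is ccc, and we list it as $\{V_{n,i}:i<\omega\}$, with repetitions if it is finite. Its union is dense in $U_n$, for otherwise the nonempty open set $U_n\setminus\operatorname{cl}\bigcup_iV_{n,i}$ would contain a further good set. Let $a_{n,i}=\operatorname{int}\operatorname{cl}(V_{n,0}\cup\dots\cup V_{n,i})$. These regular open sets increase with $i$ and are contained in $\operatorname{int}\operatorname{cl}U_n=U_n$, and by density $\sup_ia_{n,i}=\operatorname{int}\operatorname{cl}U_n=e_n$. So $a$ is an array in $B$, and $p\in\operatorname{cl}_{\beta X}F_a$.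

Let $h_n$ be the minimum of functions witnessing that $V_{n,0},\dots,V_{n,g_a(n)}$ are good. It is continuous, as a minimum of finitely many continuous functions. It equals $1$ on $N$, and it equals $0$ on $V_{n,0}\cup\dots\cup V_{n,g_a(n)}$, hence on the closure of this set, hence on $a_{n,g_a(n)}$. The functions $\psi_n$ glue the $h_n$ together: let
\[
h=1-\sum_n\psi_n\,(1-h_n).
\]
On each $G_x$ all but finitely many terms vanish, so $h$ is continuous. At each point at most one term is nonzero, so $h$ has values in $[0,1]$. On $N$ every factor $1-h_n$ is $0$, so $h=1$. On $a_{n,g_a(n)}\subseteq U_n$ we have $\psi_n=1$, $h_n=0$ and $\psi_m=0$ for $m\ne n$, so $h=0$ on $F_a$. The continuous extension of $h$ to $\beta X$ is $0$ on $\operatorname{cl}_{\beta X}F_a$ and $1$ on $\operatorname{cl}_{\beta X}N$. Since $p\in\operatorname{cl}_{\beta X}F_a$, we conclude that $p\notin\operatorname{cl}_{\beta X}N$. So $p$ is a remote point of $X$, and Theorem~\ref{thm:B} is proved.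

\begin{remark}\label{rem:hyp}
The chain condition entered three times: in the existence of the projections $\pi_C$, in the bound on $|B|$, and in turning a nowhere dense set into an array. It cannot be dropped. If $\mathfrak b=\mathfrak c$ and $2^{\mathfrak c}=\mathfrak c^+$, then the space $\omega\times K_2$ of Example~\ref{ex:two} is non-pseudocompact, has weight at most $2^{\mathfrak d}=\mathfrak c^+$, and has no remote points. Read in the other direction, Theorem~\ref{thm:B} explains the third level in the proof of Theorem~\ref{thm:A}: under these hypotheses a dominating constraint system with $|E|\le2^{\mathfrak d}$ cannot have a ccc space.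
\end{remark}

\begin{thebibliography}{9}

\bibitem{d17}
\emph{D-17 The \v{C}ech--Stone Compactification},
\texttt{http://pub.math.leidenuniv.nl/\textasciitilde jongrsde/bachsem-2017/d17-betaX.pdf}

\end{thebibliography}
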